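\title{Unique representability of 3-connected matroids with a projective-plane minor}

\begin{abstract}
We prove that every 3-connected $\mathrm{GF}(q)$-representable matroid with a $\mathrm{PG}(2,q)$-minor is uniquely $\mathrm{GF}(q)$-representable. The plane may be replaced by the plane with any set of at most $q-1$ points deleted. The proof treats such planes and their single-element coextensions by counting points on lines, and reaches all other matroids by an induction along the chain given by the Splitter Theorem. We also count the representations up to strict equivalence, and we show that for $q\ge5$ neither the projective line nor $2q+2$ points of the plane suffice.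
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $q$ is a prime power, $F=\mathrm{GF}(q)$, and $h$ is the order of the group $\mathrm{Aut}(F)$, so that $q$ is the $h$-th power of a prime.

A matrix $A$ over $F$ whose columns $A_u$ are labeled by the elements $u$ of a finite set $E$ determines a matroid $M$ on $E$: the rank $r(Y)$ of a set $Y\subseteq E$ is the dimension of the span of the columns labeled by $Y$. We call $A$ an \emph{$F$-representation}, or simply a \emph{representation}, of $M$. The matroid does not change under elementary row operations, under scaling a column by a nonzero scalar, under applying an automorphism $\sigma$ of $F$ to all entries, or under adding or deleting zero rows. Two representations are \emph{equivalent} if one is obtained from the other by these operations, and $M$ is \emph{uniquely $F$-representable} if it is $F$-representable and any two of its representations are equivalent. Unique representability says that the dependences among the columns determine the coordinates, up to the changes that no matroid can detect.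

Row operations turn redundant rows into zero rows, so we assume from now on that representations have full row rank. Two representations $A,A'$ are \emph{strictly equivalent}, written $A\sim A'$, if they differ by row operations and column scalings only, that is, if there are an invertible matrix $T$ and nonzero scalars $c_u$ with $TA_u=c_uA'_u$ for all $u\in E$. They are equivalent exactly when $A'\sim\sigma(A)$ for some $\sigma\in\mathrm{Aut}(F)$, that is, when some \emph{semilinear} bijection $w\mapsto T\sigma(w)$ sends each column of $A$ to a nonzero multiple of the column of $A'$ with the same label. For vectors $w,w'$ we write $w\parallel w'$ if both are nonzero and they span the same one-dimensional subspace. One computation with semilinear maps will be used several times. Let $\theta(w)=T\sigma(w)$, let $e_i,e_j$ be distinct standard basis vectors, and suppose that $\theta$ sends each of $e_i$, $e_j$, $e_i+e_j$ to a multiple of itself. Then $Te_i=ce_i$ and $Te_j=c'e_j$, and $ce_i+c'e_j\parallel e_i+e_j$ gives $c=c'$. Hence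
\begin{equation}\label{eq:line}
\theta(e_i+ae_j)\parallel e_i+\sigma(a)e_j\qquad\text{for all }a\in F .
\end{equation}

The projective geometry $\mathrm{PG}(k,q)$ is the matroid of rank $k+1$ whose elements are the one-dimensional subspaces (\emph{points}) of $F^{k+1}$, the rank of a set being the dimension of its span; two-dimensional subspaces are \emph{lines}. The fundamental theorem of projective geometry states, for the plane, that every bijection of the points of $\mathrm{PG}(2,q)$ that maps lines onto lines is induced by a semilinear bijection of $F^3$. A representation of $\mathrm{PG}(2,q)$ is, up to column scaling, such a bijection, so $\mathrm{PG}(2,q)$ is uniquely $F$-representable. One rank lower this fails.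

\begin{example}[The projective line]\label{ex:line}
A representation of $\mathrm{PG}(1,q)=U_{2,q+1}$ is any $2\times(q+1)$ matrix whose columns are nonzero and pairwise not parallel. Row operations and scalings bring the first three columns to $e_1,e_2,e_1+e_2$ and the others to $e_1+a_ie_2$, where $(a_4,\dots,a_{q+1})$ is an ordering of $F-\{0,1\}$. By \eqref{eq:line}, two such normal forms are equivalent if and only if $a'_i=\sigma(a_i)$ for some $\sigma$ and all $i$. An automorphism that fixes an ordering of $F-\{0,1\}$ fixes every element of $F$, so $\mathrm{Aut}(F)$ acts freely on the $(q-2)!$ orderings, and there are $(q-2)!/h$ equivalence classes. This number is $1$ for $q\le4$. For $q\ge5$ it exceeds $1$, because $(q-2)!\ge(q-2)(q-3)\ge2(q-2)>\log_2q\ge h$.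
\end{example}

So the plane is the first projective geometry that is rigid over every finite field, and one asks whether it passes its rigidity on to the matroids that contain it as a minor (minors are recalled in Section~\ref{sec:prelim}). This needs a connectivity hypothesis. For $Y\subseteq E$ let $\lambda_M(Y)=r(Y)+r(E-Y)-r(E)$; in a representation, this is the dimension of the intersection of the spans of $Y$ and $E-Y$. A \emph{$k$-separation} is a partition $(Y,Y')$ of $E$ with $|Y|,|Y'|\ge k$ and $\lambda_M(Y)\le k-1$. A matroid is \emph{connected} if it has no $1$-separation and \emph{3-connected} if it has no $1$- or $2$-separation.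

\begin{example}[A 2-separation leaves a parameter free]\label{ex:free}
Let $q\ge4$ and $a\in F-\{0,1\}$. In $F^4$ take one vector for each point of the plane $\Pi=\langle e_1,e_2,e_3\rangle$, together with $y_0=e_4$, $y_1=e_4+e_1$ and $y_2=e_4+ae_1$. The matroid does not depend on $a$: if $Y_1$ is a set of points of $\Pi$ and $Y_2\subseteq\{y_0,y_1,y_2\}$, then $Y_1\cup Y_2$ has rank $r(Y_1)+|Y_2|$ when $|Y_2|\le1$ and rank $r(Y_1\cup\{e_1\})+1$ otherwise. It is connected, since the two sides of a $1$-separation span independent subspaces and every element other than $e_1$ lies in a minimal dependent triple with $e_1$. If a semilinear map $T\sigma$ takes the representation with parameter $a$ to the one with parameter $a'$, then it fixes all points of $\langle e_1,e_2\rangle$, so $\sigma=1$ by \eqref{eq:line}, and \eqref{eq:line} for the pair $e_4,e_1$ gives $a'=a$. Thus there are at least $q-2\ge2$ inequivalent representations. The span of $\{y_0,y_1,y_2\}$ meets $\Pi$ in the single point $e_1$, and this is a $2$-separation.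
\end{example}

On the other hand, 3-connectedness alone does not help over larger fields: Oxley, Vertigan and Whittle showed that for each $q>5$ there is no bound on the number of inequivalent $\mathrm{GF}(q)$-representations of 3-connected matroids. It is known that a 3-connected $\mathrm{GF}(q)$-representable matroid with a $\mathrm{PG}(q,q)$-minor is uniquely $\mathrm{GF}(q)$-representable. The following question is posed in \cite{jct}: \emph{is every 3-connected $\mathrm{GF}(q)$-representable matroid with a $\mathrm{PG}(2,q)$-minor uniquely $\mathrm{GF}(q)$-representable?} We prove that the answer is yes, and that a few points of the plane may be missing.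

A \emph{dense plane} is a matroid isomorphic to $\mathrm{PG}(2,q)\backslash X$ for a set $X$ of at most $q-1$ points. Since $\mathrm{PG}(2,q)$ has $q^2+q+1$ points, a dense plane has at least $q^2+2$ elements. Let $\mathcal N$ be the class of dense planes, and let $\mathcal S$ be the class of 3-connected $F$-representable matroids with a minor in $\mathcal N$.

\begin{theorem}\label{thm:main}
Every $M\in\mathcal S$ is uniquely $\mathrm{GF}(q)$-representable. In particular, every 3-connected $\mathrm{GF}(q)$-representable matroid with a $\mathrm{PG}(2,q)$-minor is uniquely $\mathrm{GF}(q)$-representable.
\end{theorem}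

The next result describes the representations up to strict equivalence; induced representations are defined in Section~\ref{sec:prelim}.

\begin{theorem}\label{thm:strict}
Let $M\in\mathcal S$. Two representations of $M$ that induce strictly equivalent representations on some minor of $M$ in $\mathcal S$ (for example, on a minor in $\mathcal N$) are strictly equivalent, and $M$ has exactly $h$ strict equivalence classes of representations.
\end{theorem}

Finally, neither the rank of the minor nor its number of points can be lowered freely.

\begin{theorem}\label{thm:rank}
Let $k\ge1$. The statement ``every 3-connected $\mathrm{GF}(q)$-representable matroid with a $\mathrm{PG}(k,q)$-minor is uniquely $\mathrm{GF}(q)$-representable'' holds if and only if $k\ge2$ or $q\le4$.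
\end{theorem}

\begin{theorem}\label{thm:points}
For $q\ge5$ there is a 3-connected restriction of $\mathrm{PG}(2,q)$ to $2q+2$ points that is not uniquely $\mathrm{GF}(q)$-representable. Hence in Theorem~\ref{thm:main} the bound of $q^2+2$ points cannot be replaced by $2q+2$ points.
\end{theorem}

The mechanism behind Theorem~\ref{thm:main} is visible when one more element is added to Example~\ref{ex:free}.

\begin{example}[The plane as a ruler]\label{ex:ruler}
Add $y_3=e_4+e_2$ to the vectors of Example~\ref{ex:free}. The elements off $\Pi$ now span a subspace that meets $\Pi$ in the line $\langle e_1,e_2\rangle$, so the $2$-separation is gone. We show that the new matroid is uniquely representable. Take any representation. By the fundamental theorem, a field automorphism, row operations and scalings return the points of $\Pi$ to their original vectors, and a linear map that is the identity on $\Pi$ returns $y_0$ to $e_4$. Scale the other $y_i$ to have last coordinate $1$. The dependent triples $\{y_0,y_1,e_1\}$, $\{y_0,y_2,e_1\}$, $\{y_0,y_3,e_2\}$ give $y_1=e_4+\kappa e_1$, $y_2=e_4+\nu e_1$, $y_3=e_4+\mu e_2$ with $\kappa,\nu,\mu\neq0$. Multiplying the last row by $\kappa$ and rescaling the $y_i$, we may take $\kappa=1$.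 The line through $y_1$ and $y_3$ meets $\Pi$ in $e_1-\mu e_2$, and the matroid says that this point is the element $e_1-e_2$; so $\mu=1$. The line through $y_2$ and $y_3$ meets $\Pi$ in $\nu e_1-e_2$, and the matroid says that this point is the element $ae_1-e_2$; so $\nu=a$.
\end{example}

In the example, a line through two elements meets a hyperplane in a point, the matroid records which point it is, and this fixes the relative position of the two elements. In general there are two obstacles. The plane is only a minor, so its points need not lie in a common hyperplane of $M$; and most elements of a matroid of large rank are far from the plane. We handle the second obstacle by induction. The Splitter Theorem removes one element $x$ of $M$ at a time without leaving $\mathcal S$, and the task is to show that a representation of $M\backslash x$ or $M/x$ extends to $M$ in only one way. Section~\ref{sec:descent} does this, for an abstract class of matroids, whenever one or two further elements can be removed inside the class. What is left are the dense planes themselves (Section~\ref{sec:planes}) and matroids of rank $4$ lying directly over a dense plane (Section~\ref{sec:coext}), where the first obstacle is met by a counting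 version of Example~\ref{ex:ruler}. Section~\ref{sec:main} assembles the proof of Theorem~\ref{thm:main}, and Section~\ref{sec:sharp} proves the other three theorems.

\section{Matroids and their representations}\label{sec:prelim}

\subsection{Minors, duality and connectivity}

Let $M$ be a matroid on $E=E(M)$ with rank function $r$, and write $r(M)=r(E)$. A \emph{circuit} is a minimal dependent set. A set is \emph{spanning} if it has rank $r(M)$, a \emph{hyperplane} is a maximal nonspanning set, and a \emph{cocircuit} is the complement of a hyperplane. Thus $Y$ contains a cocircuit if and only if $E-Y$ is not spanning. The dual matroid $M^*$, with rank function $r^*$, has as bases the complements of the bases of $M$; its circuits are the cocircuits of $M$. Circuits of size $1$ and $2$ are \emph{loops} and \emph{parallel pairs}; cocircuits of size $1$ and $2$ are \emph{coloops} and \emph{series pairs}. A matroid without loops and parallel pairs is \emph{simple}. The \emph{deletion} $M\backslash D$ is the matroid on $E-D$ with rank function $r$, and the \emph{contraction} $M/C$ is the matroid on $E-C$ with rank function $Y\mapsto r(Y\cup C)-r(C)$. A \emph{minor} is a matroid $M/C\backslash D$ with $C,D$ disjoint; the order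 of the operations does not matter, and $(M/C\backslash D)^*=M^*\backslash C/D$. We say that $M$ has a minor in a class, or an $N$-minor, if some minor is isomorphic to a member of the class, or to $N$. We use the following standard facts.
\begin{enumerate}
\item[(M1)] The cocircuits of $M/C$ are the cocircuits of $M$ disjoint from $C$, and the cocircuits of $M\backslash D$ are the minimal nonempty sets $C^*-D$ with $C^*$ a cocircuit of $M$. The same holds for circuits with deletion and contraction interchanged.
\item[(M2)] $\lambda_M(Y)=r(Y)+r^*(Y)-|Y|$, so $M$ and $M^*$ have the same separations; and $\lambda_{M\backslash x}(Y-x)\le\lambda_M(Y)$.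
\item[(M3)] In a connected matroid, any two elements lie in a common circuit.
\item[(M4)] A 3-connected matroid with at least $4$ elements has no circuit or cocircuit of size at most $2$. (By (M2), such a set would be one side of a $1$- or $2$-separation.)
\item[(M5)] Interchanging the two elements of a series pair is an automorphism of $M$.
\end{enumerate}

The next lemma is the tool by which we recognize new 3-connected matroids.

\begin{lemma}\label{lem:3conn}
Let $x$ be an element of a matroid $K$ that is neither a loop nor a coloop.
\begin{enumerate}
\item[(i)] If $K\backslash x$ is 3-connected with at least $4$ elements and $x$ is in no parallel pair of $K$, then $K$ is 3-connected.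
\item[(ii)] If $K/x$ is 3-connected with at least $4$ elements and $x$ is in no series pair of $K$, then $K$ is 3-connected.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (ii) is part (i) applied to $K^*$. For (i), let $(Y,Y')$ be a $k$-separation of $K$ with $k\le2$ and $x\in Y$. By (M2), $\lambda_{K\backslash x}(Y-x)\le k-1$, and $(Y-x,Y')$ is not a $k$-separation of $K\backslash x$, so $|Y|=k$. If $k=1$, then $r(x)+r^*(x)=1$, so $x$ is a loop or a coloop. If $k=2$ and $Y=\{x,a\}$, then $r(Y)+r^*(Y)\le3$, so $r(Y)\le1$ or $r^*(Y)\le1$. In the first case $\{x,a\}$ is a parallel pair or $a$ is a loop of $K$, hence of $K\backslash x$. In the second case $a$ is a coloop of $K$ or $\{x,a\}$ is a series pair, and either way $a$ is a coloop of $K\backslash x$ by (M1). Each possibility contradicts the hypotheses or (M4).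
\end{proof}

The wheels and whirls are two infinite families of 3-connected matroids. The rank-$r$ wheel is the cycle matroid of the graph obtained from an $r$-cycle by joining all its vertices to a new vertex, and the rank-$r$ whirl is obtained from it by declaring the edge set of the $r$-cycle a basis. Both have rank $r$ and $2r$ elements. We use Seymour's Splitter Theorem in the following form.

\begin{theorem}[{\cite[Corollary 12.2.1]{oxley}}]\label{thm:splitter}
Let $N$ be a minor of $M$, both 3-connected, with $|E(N)|\ge4$ and $N$ neither a wheel nor a whirl. Then there are 3-connected matroids $M_0\cong N,M_1,\dots,M_n=M$ such that each $M_i$ is a single-element deletion or contraction of $M_{i+1}$.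
\end{theorem}

\subsection{Induced representations}

It is convenient to regard a representation of $M$ as a family $A=(A_u)_{u\in E}$ of vectors spanning an $F$-vector space $V$ of dimension $r(M)$; choosing a basis of $V$ gives back a matrix, well defined up to row operations. For disjoint $C,D\subseteq E$, the \emph{induced representation} $A/C\backslash D$ of $M/C\backslash D$ consists of the images of the vectors $A_u$, $u\notin C\cup D$, in the quotient of $V$ by the span of the $A_c$, $c\in C$, viewed in the subspace they span. A minor can arise from several pairs $(C,D)$; when we say that two representations induce strictly equivalent representations on a minor, the same pair is used for both. If $A\sim A'$ then $A/C\backslash D\sim A'/C\backslash D$, because the linear bijection from $V$ to $V'$ passes to the quotients. Also $\sigma(A)/C\backslash D\sim\sigma(A/C\backslash D)$, because the semilinear bijection $\sigma$ passes to the quotients in the same way.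

All of this is compatible with duality. Let $R\le F^E$ be the row space of $A$; it consists of the vectors $(\xi(A_u))_{u\in E}$ with $\xi$ a linear functional on $V$, and it determines $A$ up to row operations. It is a standard fact that $R^\perp$ is the row space of a representation $A^*$ of $M^*$. Now $A\sim A'$ means $R'=R\Delta$ for an invertible diagonal matrix $\Delta$, and then $R'^\perp=R^\perp\Delta^{-1}$; also $\sigma(R)^\perp=\sigma(R^\perp)$. So $A\mapsto A^*$ is a bijection on strict equivalence classes and on equivalence classes. The row space of $A\backslash e$ is the restriction of $R$ to $E-e$, and the row space of $A/e$ is the restriction of $\{\rho\in R:\rho_e=0\}$, since functionals on $V/\langle A_e\rangle$ are functionals on $V$ that vanish on $A_e$. A vector $z\in F^{E-e}$ is orthogonal to the restriction of $R$ if and only if $(z,0)\in R^\perp$. Hence $(A\backslash e)^*\sim A^*/e$, and, exchanging $A$ and $A^*$, also $(A/e)^*\sim A^*\backslash e$.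

\begin{lemma}\label{lem:scalar}
Let $(B_u)$ be a family of vectors that spans a space $U$ and represents a connected matroid with at least two elements. If $T:U\to U$ is linear and $TB_u=c_uB_u$ for all $u$, then all $c_u$ are equal and $T$ is a scalar map.
\end{lemma}

\begin{proof}
Let $C$ be a circuit. There is a relation $\sum_{u\in C}\alpha_uB_u=0$ with all $\alpha_u\ne0$, and every relation among these vectors is a multiple of it. Applying $T$ gives $\sum_{u\in C}\alpha_uc_uB_u=0$, so $c_u$ is constant on $C$. By (M3) it is constant, and the $B_u$ span $U$.
\end{proof}

\section{Dense planes}\label{sec:planes}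

The bound $q-1$ in the definition of a dense plane is chosen so that every line of $\mathrm{PG}(2,q)$, which has $q+1$ points, is still spanned by elements of the matroid.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(i)] $\mathcal N$ consists of the simple $F$-representable matroids of rank $3$ with at least $q^2+2$ elements.
\item[(ii)] If $E$ is a set of at least $q^2+2$ points of $\mathrm{PG}(2,q)$, then every line contains at least two points of $E$.
\item[(iii)] A simple $F$-representable matroid of rank $3$ with at least $2q+2$ elements is 3-connected. In particular $\mathcal N\subseteq\mathcal S$.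
\item[(iv)] If $K$ is 3-connected and $F$-representable and $K\backslash z\in\mathcal N$, then $K\in\mathcal N$.
\item[(v)] If $q\ge3$ and $K\in\mathcal S-\mathcal N$, then $K\backslash z\in\mathcal S$ or $K/z\in\mathcal S$ for some $z\in E(K)$.
\end{enumerate}
\end{lemma}

\begin{proof}
A simple representable matroid of rank $3$ is a restriction of $\mathrm{PG}(2,q)$, and at least $q^2+2$ points are present exactly when at most $q-1$ are missing. This gives (i) and (ii). For (iii), let $(Y,Y')$ be a $k$-separation with $k\le2$. If $k=1$, then $r(Y)+r(Y')=3$ with both ranks positive, so the points lie in the union of a point and a line. If $k=2$, then $r(Y)+r(Y')\le4$ with both ranks at least $2$, so the points lie in the union of two lines. Either way there are at most $2q+1$ points. Since $q^2+2\ge2q+2$, dense planes are 3-connected. In (iv), $K$ is simple and $z$ is not a coloop by (M4), so $K$ has rank $3$ and (i) applies. In (v), $K$ has a minor $N\in\mathcal N$, which has rank $3$ and at least $11$ elements and so is neither a wheel nor a whirl. The chain of Theorem~\ref{thm:splitter} has $n\ge1$ since $K\notin\mathcal N$, and $M_{n-1}$ is 3-connected, $F$-representable, and has the minor $M_0\in\mathcal N$.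
\end{proof}

Part (v) is the only place where $q\ge3$ is used. For $q=2$, the plane minus the point $e_1+e_2+e_3$ has columns $e_i$ and $e_i+e_j$, which form the incidence matrix of the complete graph $K_4$ with one row removed; this dense plane is the rank-$3$ wheel.

To prove that a dense plane is uniquely representable we extend a second representation to the missing points and apply the fundamental theorem. A missing point is not an element, but the lines through it are spanned by elements, so it suffices to show that their images are concurrent.

\begin{lemma}\label{lem:plane}
Every $N\in\mathcal N$ is uniquely $F$-representable.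
\end{lemma}

\begin{proof}
Let $N$ be the restriction of $\mathrm{PG}(2,q)$ to $E$, and let $X$ be the complement of $E$, so $|X|\le q-1$. Up to column scaling, any representation of $N$ is a rank-preserving injection $\tau:E\to\mathrm{PG}(2,q)$, and we must show that $\tau$ is induced by a semilinear bijection. Let $Z$ be the complement of $\tau(E)$.

For a line $L$, the set $L\cap E$ has rank $2$ by Lemma~\ref{lem:basic}(ii); let $\hat\tau(L)$ be the line spanned by $\tau(L\cap E)$. For $p\in E$, both $p\in L$ and $\tau(p)\in\hat\tau(L)$ say that $(L\cap E)\cup\{p\}$ has rank $2$, so
\begin{equation}\label{eq:inc}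
p\in L\iff\tau(p)\in\hat\tau(L).
\end{equation}
If $L\ne L'$, then $(L\cup L')\cap E$ spans both lines and has rank $3$, so $\hat\tau(L)\ne\hat\tau(L')$. Thus $\hat\tau$ is a permutation of the lines. By \eqref{eq:inc}, $|\hat\tau(L)\cap Z|=q+1-|L\cap E|=|L\cap X|$.

Let $x\in X$. If $L_1\neq L_2$ pass through $x$, then $\hat\tau(L_1)\cap\hat\tau(L_2)$ lies in $Z$: if it were $\tau(p)$, then \eqref{eq:inc} would give $p\in L_1\cap L_2=\{x\}$, whereas $x\notin E$. The $q+1$ lines through $x$ partition the at most $q-2$ other points of $X$, so some line $L_0$ through $x$ has $L_0\cap X=\{x\}$, and $\hat\tau(L_0)\cap Z$ is a single point $z_x$. The image of every other line through $x$ meets $\hat\tau(L_0)$ in a point of $Z$, hence in $z_x$. So $\hat\tau$ maps the $q+1$ lines through $x$ injectively into, and therefore onto, the $q+1$ lines through $z_x$. Setting $\tau(x)=z_x$ for $x\in X$, we obtain \eqref{eq:inc} for all points $p$. The extended map is injective, because two points with the same image lie on the same lines by \eqref{eq:inc}. Hence it is a bijection that maps each line $L$ onto $\hat\tau(L)$, and the fundamental theorem applies.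
\end{proof}

The induction in Section~\ref{sec:descent} works with strict equivalence, because it compares vectors in a fixed vector space by linear maps. The next two statements convert unique representability into a statement about strict equivalence.

\begin{lemma}\label{lem:sigma}
If $K\in\mathcal S$ has a representation $B$ with $\sigma(B)\sim B$, then $\sigma=1$.
\end{lemma}

\begin{proof}
Passing to the representation induced on a minor in $\mathcal N$, we may assume $K\in\mathcal N$. Then the columns of $B$ form a set $E$ of at least $q^2+2$ points of $\mathrm{PG}(2,q)$, and a semilinear bijection $\theta=T\sigma$ fixes each of them. Every line is spanned by two points of $E$, so $\theta$ fixes every line; every point is the intersection of two lines, so $\theta$ fixes every point. By \eqref{eq:line}, $e_1+\sigma(a)e_2\parallel e_1+ae_2$ for all $a\in F$.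
\end{proof}

For a class $\mathcal T$ of matroids, call an $F$-representable matroid $K$ \emph{$\mathcal T$-rigid} if any two representations $B,B'$ of $K$ with $B/C\backslash D\sim B'/C\backslash D$ for some minor $K/C\backslash D\in\mathcal T$ satisfy $B\sim B'$.

\begin{corollary}\label{cor:rigid}
If $K\in\mathcal S$ is uniquely $F$-representable, then $K$ is $\mathcal S$-rigid.
\end{corollary}

\begin{proof}
Let $B,B',C,D$ be as in the definition. We have $B'\sim\sigma(B)$ for some $\sigma$, so $B/C\backslash D\sim B'/C\backslash D\sim\sigma(B/C\backslash D)$, and $\sigma=1$ by Lemma~\ref{lem:sigma}.
\end{proof}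

\section{Coextensions of dense planes}\label{sec:coext}

Suppose that $y$ is not a loop of $M$ and that $M/y$ is a dense plane. In a representation of $M$, choose coordinates $F^4=F^3\oplus F$ with $y=(0,1)$. The first three rows represent $M/y$, and the remaining freedom is the last row. We therefore fix a set $E$ of at least $q^2+2$ points of $\mathrm{PG}(2,q)$ and, for each point, a vector $p\in F^3$ spanning it. For a function $\phi:E\to F$, let $M_\phi$ be the matroid on $E\cup\{y\}$ represented by $p\mapsto(p,\phi(p))$ and $y\mapsto(0,1)$. A function on a subset of $E$ is \emph{linear} if it is the restriction of a linear functional on $F^3$. If $\psi=c\phi+\ell$ with $c\ne0$ and $\ell$ linear, then the map $(w,s)\mapsto(w,cs+\ell(w))$ shows that the representations given by $\phi$ and $\psi$ are strictly equivalent, and in particular $M_\phi=M_\psi$. The converse is the result of this section.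

\begin{lemma}\label{lem:coext}
If $M_\phi=M_\psi$, then $\psi=c\phi+\ell$ with $c\ne0$ and $\ell$ linear.
\end{lemma}

In Example~\ref{ex:ruler} a hyperplane full of elements served as a ruler. Here no hyperplane of $M_\phi$ is known to contain many elements, and the pigeonhole principle gives only one with $q+2$ of them. Such a ruler has gaps, so it does not compare every pair of elements off the hyperplane. Step 2 below describes the pairs that it may fail to compare, and Step 3 shows that there are too few of them.

\begin{proof}
\emph{Step 1: a common zero set with at least $q+2$ points.} Take distinct $p_0,p_1\in E$. Exactly $q$ linear functionals on $F^3$ agree with $\phi$ at $p_0$ and $p_1$, and each point of $E$ off the line $p_0p_1$ forms a basis with $p_0,p_1$, so exactly one of these functionals agrees with $\phi$ there. The number of such points is at least $q^2+2-(q+1)>q(q-1)$. So one functional $\ell$ agrees with $\phi$ on at least $q$ of them, hence on at least $q+2$ points of $E$. Replace $\phi$ by $\phi-\ell$; this changes neither the hypothesis nor the conclusion. Let $S=\{p\in E:\phi(p)=0\}$ and $E'=E-S$, and put $j=|S|-q\ge2$.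

As $|S|>q+1$, the set $S$ is not contained in a line and spans $F^3$. In $M_\phi$ the set $S$ has rank $3$ and $S\cup\{p\}$ has rank $4$ for $p\in E'$, and the same holds in $M_\psi$. The vectors $(p,\psi(p))$, $p\in S$, therefore span a $3$-dimensional subspace that projects onto $F^3$, which is the graph of a linear functional $\ell'$. Replace $\psi$ by $\psi-\ell'$. Now $\psi=0$ on $S$ and $\psi(p)\neq0$ for $p\in E'$. If $E'$ is empty, then $\psi=\phi=0$ and we are done. Otherwise put $\rho(p)=\psi(p)/\phi(p)$ for $p\in E'$; we must show that $\rho$ is constant. Multiplying a vector $p$ and the values $\phi(p),\psi(p)$ by the same nonzero scalar is a column scaling in both representations and does not change $\rho$. So we may assume $\phi(p)=1$ and $\psi(p)=\rho(p)$ for $p\in E'$.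

\emph{Step 2: if $p,p'\in E'$ and $\rho(p)\ne\rho(p')$, then at most $q$ points of $S$ lie off the line $L=pp'$, and so $|L\cap S|\ge j$.} In the representation given by $\phi$, the line through $(p,1)$ and $(p',1)$ meets the hyperplane $F^3\oplus0$ in $(d,0)$, where $d=p-p'$ is a point of $L$. Let $L'\ne L$ be a line through $d$, and suppose that it contains distinct points $s,t\in S$. Then $(p,1)-(p',1)=(d,0)$ lies in the span of $(s,0)$ and $(t,0)$, so $\{p,p',s,t\}$ is dependent in $M_\phi=M_\psi$. Hence there is a nontrivial relation
\[
\alpha(p,\rho(p))+\beta(p',\rho(p'))+\gamma(s,0)+\delta(t,0)=0,
\]
and $(\alpha,\beta)\neq(0,0)$ since $s,t$ are independent. The first three coordinates show that $\alpha p+\beta p'$ lies in $L\cap L'=\langle p-p'\rangle$, so $\beta=-\alpha\ne0$. The last coordinate then gives $\rho(p)=\rho(p')$, a contradiction. So each of the $q$ lines through $d$ other than $L$ contains at most one point of $S$, and these lines cover the points off $L$.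

\emph{Step 3: counting.} Suppose $\rho(p)\neq\rho(p')$ and let $L=pp'$. By Step 2, $|S-L|\le q$, and $j\le|L\cap S|\le q-1$ since $p,p'\in L-S$. Call a line \emph{rich} if it is not $L$ and contains at least $j$ points of $S$. Each $p''\in E'-L$ has $\rho(p'')\ne\rho(p)$ or $\rho(p'')\neq\rho(p')$, so by Step 2 it lies on a rich line through $p$ or through $p'$. The rich lines through $p$ meet $L$ and each other only in $p\notin S$, so they contain pairwise disjoint sets of at least $j$ points of $S-L$, and there are at most $q/j$ of them. Each contains at most $q-j$ points of $E'-\{p\}$. The same holds for $p'$. Since $j\ge2$,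
\[
|E'-L|\le2\cdot\frac qj\,(q-j)=\frac{2q^2}{j}-2q\le q^2-2q .
\]
On the other hand, $q^2$ points of the plane lie off $L$, at most $q-1$ of them are missing from $E$, and at most $q$ of them are in $S$. So $|E'-L|\ge q^2-(q-1)-q=q^2-2q+1$, a contradiction. Hence $\rho$ is a nonzero constant $c$, and $\psi=c\phi$.
\end{proof}

\section{Descent}\label{sec:descent}

This section contains the inductive step. It will be applied both to $\mathcal S$ and to the class of duals of members of $\mathcal S$, so we work with an abstract class. A \emph{descent class} is a class $\mathcal T$ of 3-connected $F$-representable matroids, each with at least $4$ elements, that is closed under isomorphism and \emph{upward closed}: every 3-connected $F$-representable matroid with a minor in $\mathcal T$ is in $\mathcal T$. The class $\mathcal S$ is a descent class. Throughout this section, $\mathcal T$ is a descent class, and $M\in\mathcal T$ is a matroid on $E$ such that every member of $\mathcal T$ with fewer than $|E|$ elements is $\mathcal T$-rigid.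

The induction hypothesis is used mostly in the following form: in a smaller matroid, the position of one new element is forced.

\begin{lemma}\label{lem:one}
Let $K$ be a matroid with $|E(K)|<|E|$, and let $z\in E(K)$ be neither a loop nor a coloop of $K$, with $K\backslash z\in\mathcal T$. If $B,B'$ are representations of $K$ in the same space $U$ with $B_u=B'_u$ for all $u\ne z$, then $B_z\parallel B'_z$.
\end{lemma}

\begin{proof}
If $\{z,g\}$ is a parallel pair of $K$, then $B_z\parallel B_g=B'_g\parallel B'_z$. Otherwise $K$ is 3-connected by Lemma~\ref{lem:3conn}(i), so $K\in\mathcal T$ and $K$ is $\mathcal T$-rigid. As $B\backslash z=B'\backslash z$, there is a linear bijection $T$ of $U$ with $TB_u\parallel B'_u$ for all $u$. The vectors $B_u$, $u\neq z$, span $U$ because $z$ is not a coloop, and they represent the connected matroid $K\backslash z$. By Lemma~\ref{lem:scalar}, $T$ is scalar, so $B_z\parallel TB_z\parallel B'_z$.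
\end{proof}

\begin{proposition}\label{prop:descent}
Let $M\backslash x\in\mathcal T$, and suppose that one of the following holds:
\begin{enumerate}
\item[(a)] $M\backslash x\backslash e\in\mathcal T$ for some $e$;
\item[(b)] $M\backslash x/e\in\mathcal T$ and $M\backslash x/e/f\in\mathcal T$ for some $e,f$;
\item[(c)] $M\backslash x/e\in\mathcal T$ and $M\backslash x/e\backslash f\in\mathcal T$ for some $e,f$.
\end{enumerate}
Then any two representations $A,A'$ of $M$ with $A\backslash x\sim A'\backslash x$ are strictly equivalent.
\end{proposition}

The asymmetry between (a) and the other two cases has a geometric cause. Suppose that $x$ can be placed at two different points $v$ and $v'$. After deleting $e$ they are still different points, and Lemma~\ref{lem:one} gives a contradiction at once. After contracting $e$ they may coincide, and Lemma~\ref{lem:one} says only that $e$ lies on the line through $v$ and $v'$. A second element is needed to determine that line.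

\begin{proof}
By (M4), neither $M$ nor $M\backslash x$ has a circuit or cocircuit of size at most $2$; we refer to this as \emph{the size bound}. In particular $E-x$ is spanning in $M$, so after applying a linear bijection and scaling columns we may assume that $A$ and $A'$ lie in the same space $V$ of dimension $r=r(M)$ and agree on $E-x$. We identify each $u\in E-x$ with its vector, and put $v=A_x$, $v'=A'_x$. If $v\parallel v'$, then $A\sim A'$. So suppose $v\nparallel v'$, and let $\Lambda=\langle v,v'\rangle$, a $2$-dimensional subspace. We derive a contradiction in each case.

\medskip\noindent\emph{Case (a).} In $K=M\backslash e$ the element $x$ is not a loop, and it is not a coloop since $\{x,e\}$ contains no cocircuit of $M$; in particular $E-\{x,e\}$ spans $V$. Lemma~\ref{lem:one} with $z=x$ gives $v\parallel v'$, a contradiction.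

\medskip\noindent\emph{Claim. If $y\in E-x$, $D\subseteq E-\{x,y\}$, $|D|\le1$ and $M\backslash x/y\backslash D\in\mathcal T$, then $y\in\Lambda$.}

Let $K=M/y\backslash D$. By the size bound, $\{x,y\}$ is independent, so $x$ is not a loop of $K$, and $E-(D\cup x)$ spans $V$, so $x$ is not a coloop of $K$ and the induced representations lie in $U=V/\langle y\rangle$. They agree on $K\backslash x\in\mathcal T$. By Lemma~\ref{lem:one}, the images of $v$ and $v'$ in $U$ are parallel, so $v'=\alpha v+\beta y$. Here $\beta\ne0$ because $v\nparallel v'$, and so $y\in\Lambda$. This proves the claim.

\medskip\noindent\emph{Case (b).} We first show that $\Lambda=\langle e,f\rangle$. In $M\backslash x/f$ the element $e$ is not a loop, and it is neither a coloop nor in a series pair, because cocircuits of $M\backslash x/f$ are cocircuits of $M\backslash x$ by (M1). Since $M\backslash x/f/e\in\mathcal T$, Lemma~\ref{lem:3conn}(ii) shows that $M\backslash x/f$ is 3-connected, and so it is in $\mathcal T$. The claim, with $D=\emptyset$, gives $e,f\in\Lambda$, and $e,f$ are independent.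

Contracting $e$ or $f$ identifies $v$ with $v'$ and yields nothing more. We contract $x$ instead: the projection from $v$ records the position of $v$ on $\Lambda$ in the coordinates of the other elements. After this contraction $e$ and $f$ are parallel, so we delete $e$. Let $K=M/x\backslash e$ and $P=M\backslash x/e/f\in\mathcal T$. Since $\langle v,f\rangle=\langle v',f\rangle=\langle e,f\rangle=\Lambda$, we have $K/f=P$, and contracting $f$ in the representations $A/x\backslash e$ and $A'/x\backslash e$ of $K$ gives the same representation of $P$ in $V/\Lambda$.

We show that $K\in\mathcal T$. The element $f$ is not a loop of $K$. Suppose that it is a coloop or in a series pair of $K$. By (M1), $M$ has a cocircuit avoiding $x$ that is contained in $\{e,f,g\}$ for some $g$, and by the size bound it equals $\{e,f,g\}$. Let $E_0=E-\{x,e,f,g\}$. Then $E_0\cup x$ is a hyperplane of $M$, so $E_0$ does not span $V$ and $\{e,f,g\}$ contains a cocircuit of $M\backslash x$. By the size bound $\{e,f,g\}$ is a cocircuit of $M\backslash x$, so $E_0$ spans a subspace $H$ of dimension $r-1$ with $e\notin H$. As $E_0\cup x$ also has rank $r-1$ in $M$, both $v$ and $v'$ lie in $H$. But $H\cap\Lambda$ is one-dimensional since $e\in\Lambda-H$,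 so $v\parallel v'$, a contradiction. Thus Lemma~\ref{lem:3conn}(ii) shows that $K$ is 3-connected, so $K\in\mathcal T$. Since $K$ is $\mathcal T$-rigid, $A/x\backslash e\sim A'/x\backslash e$.

Now we compute. Write $V=\langle e\rangle\oplus\langle f\rangle\oplus W$. The vectors $v,v'$ lie in $\Lambda$ and are not parallel to $f$, so after scaling $v=e-\mu f$ and $v'=e-\mu'f$ with $\mu\ne\mu'$. For $u\in E_1=E-\{x,e,f\}$ write $u=a_ue+b_uf+w_u$ with $w_u\in W$; the vectors $w_u$ represent $P$ in $W\cong V/\Lambda$. Identify $V/\langle v\rangle$ with $\langle f\rangle\oplus W$ by $e\mapsto\mu f$, and $V/\langle v'\rangle$ with the same space by $e\mapsto\mu'f$. The strict equivalence is a linear bijection $T$ of $\langle f\rangle\oplus W$ with $Tf=c_0f$ and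
\[
T\bigl((b_u+\mu a_u)f+w_u\bigr)=c_u\bigl((b_u+\mu'a_u)f+w_u\bigr)\qquad(u\in E_1).
\]
Modulo $f$, the map $T$ sends $w_u$ to $c_uw_u$, so by Lemma~\ref{lem:scalar} applied to $P$ it is a scalar on $W$ equal to every $c_u$. Rescale $T$ so that $c_u=1$ for all $u\in E_1$. Then $Tw=w+\ell(w)f$ for $w\in W$, with $\ell$ a linear functional. Comparing coefficients of $f$ gives
\[
(c_0\mu-\mu')a_u+(c_0-1)b_u+\ell(w_u)=0\qquad(u\in E_1).
\]
The numbers $c_0\mu-\mu'$ and $c_0-1$ are not both zero, since $\mu\ne\mu'$. So a nonzero functional on $V$ vanishes on $E_1$, and $\{e,f\}$ contains a cocircuit of $M\backslash x$, contrary to the size bound.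

\medskip\noindent\emph{Case (c).} If $M\backslash x\backslash f$ is 3-connected, then it is in $\mathcal T$, since it has the minor $M\backslash x\backslash f/e\in\mathcal T$, and Case (a) applies with $f$ in place of $e$. So assume it is not 3-connected. In $M\backslash x\backslash f$, the element $e$ is not a loop, and it is not a coloop since $\{e,f\}$ contains no cocircuit of $M\backslash x$. By Lemma~\ref{lem:3conn}(ii), $e$ lies in a series pair $\{e,g\}$ of $M\backslash x\backslash f$. This supplies the second element on $\Lambda$. Indeed, the claim with $y=e$, $D=\emptyset$ gives $e\in\Lambda$; by (M5), $M\backslash x\backslash f/g\cong M\backslash x\backslash f/e\in\mathcal T$, and the claim with $y=g$, $D=\{f\}$ gives $g\in\Lambda$. Thus $\Lambda=\langle e,g\rangle$. We shall show that $f\in\Lambda$ as well.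

By (M1) and the size bound, $\{e,f,g\}$ is a cocircuit of $M\backslash x$. So $E_0=E-\{x,e,f,g\}$ spans a subspace $H$ of dimension $r-1$ with $e,f,g\notin H$, and $\Lambda\cap H=\langle z\rangle$ is one-dimensional. Each of the conditions $v\in H$ and $v'\in H$ says that $E_0\cup x$ has rank $r-1$ in $M$, so they hold or fail together. If both hold, then $v\parallel z\parallel v'$. Hence $v,v'\notin H$.

For $a\in V-H$, identify $V/\langle a\rangle$ with $H$ by the projection $\pi_a$ that sends $u$ to the unique vector of $H$ in $u+\langle a\rangle$. For $a\in\{v,v',e\}$ the projection fixes each element of $E_0$, and $\pi_a(g)$ is a nonzero multiple of $z$, because $a,g\in\Lambda$ and $a\nparallel g$. Hence the vectors of $E_0$ together with $g\mapsto z$ represent both $M/x\backslash e\backslash f$ and $M\backslash x/e\backslash f$; these matroids are equal, and they are in $\mathcal T$. Let $K=M/x\backslash e$. After scaling the column of $g$, the representations $A/x\backslash e$ and $A'/x\backslash e$ of $K$ in $H$ agree on $K\backslash f\in\mathcal T$, and they send $f$ to $\pi_v(f)$ and $\pi_{v'}(f)$. The element $f$ is not a loop of $K$, since $\{x,f\}$ is independent in $M$, and it is not a coloop, since $E_0$ spans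 $H$. By Lemma~\ref{lem:one}, $\pi_v(f)\parallel\pi_{v'}(f)$.

Let $w=\pi_v(f)$. It is a nonzero vector of $H$, and $f\notin H$, so $w$ and $f$ are independent. Both $\langle f,v\rangle$ and $\langle f,v'\rangle$ contain $f$ and $w$, so both equal $\langle f,w\rangle$. Therefore $\Lambda=\langle v,v'\rangle=\langle f,w\rangle$ contains $f$. Now $\{e,f,g\}$ has rank $2$ and its complement $E_0$ in $M\backslash x$ has rank $r-1$, so $\lambda_{M\backslash x}(\{e,f,g\})=1$. Since $M\backslash x/e\backslash f$ has at least $4$ elements, $|E_0|\ge3$. This is a $2$-separation of $M\backslash x$, a contradiction.
\end{proof}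

By Section~\ref{sec:prelim}, the class $\mathcal T^*=\{K^*:K\in\mathcal T\}$ is a descent class, and $K$ is $\mathcal T$-rigid if and only if $K^*$ is $\mathcal T^*$-rigid. Applying Proposition~\ref{prop:descent} to $M^*$ and $\mathcal T^*$ interchanges deletion and contraction.

\begin{corollary}\label{cor:dual}
Let $M/x\in\mathcal T$, and suppose that one of the following holds:
\begin{enumerate}
\item[(a$^*$)] $M/x/e\in\mathcal T$ for some $e$;
\item[(b$^*$)] $M/x\backslash e\in\mathcal T$ and $M/x\backslash e\backslash f\in\mathcal T$ for some $e,f$;
\item[(c$^*$)] $M/x\backslash e\in\mathcal T$ and $M/x\backslash e/f\in\mathcal T$ for some $e,f$.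
\end{enumerate}
Then any two representations $A,A'$ of $M$ with $A/x\sim A'/x$ are strictly equivalent.
\end{corollary}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

For $q=2$ the theorem follows from the result of Brylawski and Lucas that binary matroids are uniquely $\mathrm{GF}(2)$-representable. Let $q\ge3$, and let $M\in\mathcal S$ be a counterexample with as few elements as possible. Every smaller member of $\mathcal S$ is uniquely representable, hence $\mathcal S$-rigid by Corollary~\ref{cor:rigid}, so the results of Section~\ref{sec:descent} apply to $M$ with $\mathcal T=\mathcal S$. By Lemma~\ref{lem:plane}, $M\notin\mathcal N$. Let $A,A'$ be representations of $M$; we show that they are equivalent, which is a contradiction. Lemma~\ref{lem:basic}(v) removes elements one at a time until a dense plane is reached, and the descent results fail to apply only when this happens too early.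

\medskip\noindent\emph{Case 1: $M/x\in\mathcal S$ for some $x$.} By minimality $A/x\sim\sigma(A'/x)$ for some $\sigma$. Replacing $A'$ by the equivalent representation $\sigma(A')$, we may assume $A/x\sim A'/x$.

Suppose first that $M/x\in\mathcal N$. Then $M$ has rank $4$. Choose coordinates in both representations so that $x=(0,1)\in F^3\oplus F$. The first three rows of $A$ and of $A'$, with the column of $x$ removed, are strictly equivalent representations of $M/x$, so row operations among these rows of $A'$ and column scalings make them equal. Thus $A$ and $A'$ have the form $p\mapsto(p,\phi(p))$ and $p\mapsto(p,\psi(p))$ with the same vectors $p$, which span at least $q^2+2$ distinct points. So $M=M_\phi=M_\psi$ with $y=x$, and Lemma~\ref{lem:coext} gives $A\sim A'$.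

Suppose next that $M/x\notin\mathcal N$. By Lemma~\ref{lem:basic}(v) there is $e$ with $M/x/e\in\mathcal S$ or $M/x\backslash e\in\mathcal S$. In the first situation Corollary~\ref{cor:dual}(a$^*$) gives $A\sim A'$. In the second, $M/x\backslash e\notin\mathcal N$ by Lemma~\ref{lem:basic}(iv) applied to $M/x$. So Lemma~\ref{lem:basic}(v) gives $f$ with $M/x\backslash e\backslash f\in\mathcal S$ or $M/x\backslash e/f\in\mathcal S$, and Corollary~\ref{cor:dual}(b$^*$) or (c$^*$) gives $A\sim A'$.

\medskip\noindent\emph{Case 2: no single-element contraction of $M$ is in $\mathcal S$.} By Lemma~\ref{lem:basic}(v), $M\backslash x\in\mathcal S$ for some $x$. By minimality, after replacing $A'$ by some $\sigma(A')$, we have $A\backslash x\sim A'\backslash x$. By Lemma~\ref{lem:basic}(iv), $M\backslash x\notin\mathcal N$, so there is $e$ with $M\backslash x\backslash e\in\mathcal S$ or $M\backslash x/e\in\mathcal S$. In the first situation Proposition~\ref{prop:descent}(a) gives $A\sim A'$. In the second, if $M\backslash x/e\notin\mathcal N$, then Lemma~\ref{lem:basic}(v) gives $f$ as in (b) or (c) of Proposition~\ref{prop:descent}, and again $A\sim A'$.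

It remains to treat the case $N_0=M\backslash x/e\in\mathcal N$. Here $r(M)=r(M\backslash x)=4$, and $x$ is not a loop of $M/e$, by (M4). If $x$ were in no parallel pair of $M/e$, then $M/e$ would be simple of rank $3$ with more than $q^2+2$ elements, so $M/e\in\mathcal N\subseteq\mathcal S$, contrary to the assumption of Case 2. So $x$ is parallel in $M/e$ to some $p_0\in E_0=E(N_0)$. We may assume that $A$ and $A'$ agree on $M\backslash x$, with $e=(0,1)$ and $p\mapsto(p,\phi(p))$ for $p\in E_0$. After scaling, $A_x=(p_0,b)$ and $A'_x=(p_0,b')$, and we must show $b=b'$.

Lemma~\ref{lem:coext} allows one element over each point of the plane, while $x$ and $p_0$ lie over the same point; so we delete $p_0$ and let $x$ take its place. For $a\in F$ let $\phi_a$ be obtained from $\phi$ by changing the value at $p_0$ to $a$. The matroid $M\backslash p_0$, with $x$ relabeled $p_0$ and $e$ relabeled $y$, equals $M_{\phi_b}$ by $A$ and $M_{\phi_{b'}}$ by $A'$. By Lemma~\ref{lem:coext}, $\phi_{b'}=c\phi_b+\ell$ with $\ell$ linear. On $E_0-p_0$ this reads $(1-c)\phi=\ell$. Suppose $c\ne1$. Then $\phi$ agrees on $E_0-p_0$ with the linear functional $\ell_1=\ell/(1-c)$, and the nonzero functional $(w,s)\mapsto s-\ell_1(w)$ on $F^4$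 vanishes on all elements of $M\backslash x$ other than $e$ and $p_0$. Then $\{e,p_0\}$ contains a cocircuit of the 3-connected matroid $M\backslash x$, contrary to (M4). So $c=1$ and $\ell$ vanishes on $E_0-p_0$. This set has at least $q^2+1>q+1$ points and so spans $F^3$. Hence $\ell=0$ and $b=b'$, and $A\sim A'$.

\medskip
In every case $A$ is strictly equivalent to $\sigma(A')$ for some $\sigma$, so the given representations are equivalent. This contradiction proves the first statement of Theorem~\ref{thm:main}, and the second follows because $\mathrm{PG}(2,q)\in\mathcal N$. \qed

\section{Strict equivalence classes and sharpness}\label{sec:sharp}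

\begin{proof}[Proof of Theorem~\ref{thm:strict}]
By Theorem~\ref{thm:main} and Corollary~\ref{cor:rigid}, $M$ is $\mathcal S$-rigid, which is the first statement. (For $q=2$ there is no nontrivial field automorphism, so all representations of $M$ are strictly equivalent.) Fix a representation $A$. By Theorem~\ref{thm:main}, every representation is strictly equivalent to $\sigma(A)$ for some $\sigma\in\mathrm{Aut}(F)$. If $\sigma(A)\sim\tau(A)$, then applying $\sigma^{-1}$ gives $A\sim\sigma^{-1}\tau(A)$, so $\sigma=\tau$ by Lemma~\ref{lem:sigma}. Hence there are exactly $h$ classes.
\end{proof}

\begin{remark}
The correspondence $A\mapsto A^*$ of Section~\ref{sec:prelim} preserves equivalence, strict equivalence and induced representations. So Theorems~\ref{thm:main} and~\ref{thm:strict} hold also for the class $\mathcal S^*$ of 3-connected $F$-representable matroids with a minor $N^*$, $N\in\mathcal N$, in place of $\mathcal S$.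
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:rank}]
If $k\ge2$, then $\mathrm{PG}(2,q)$ is a restriction of $\mathrm{PG}(k,q)$, and Theorem~\ref{thm:main} applies. If $q\le4$, then every 3-connected $\mathrm{GF}(q)$-representable matroid is uniquely $\mathrm{GF}(q)$-representable: this is due to Brylawski and Lucas for $q=2,3$ and to Kahn for $q=4$. Let $k=1$ and $q\ge5$. The matroid $\mathrm{PG}(1,q)$ is 3-connected: a partition into nonempty parts has one part of rank $2$, so $\lambda\ge1$, and if both parts have at least two elements then $\lambda=2$. It is not uniquely representable by Example~\ref{ex:line}.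
\end{proof}

For Theorem~\ref{thm:points} we want as many points as possible while keeping the freedom of Example~\ref{ex:line}. Two full lines can each be permuted freely away from their common point, but they form a $2$-separation. One more point makes the matroid 3-connected and ties the two permutations together, without restricting them further.

\begin{proof}[Proof of Theorem~\ref{thm:points}]
Let $N$ consist of the $2q+2$ points
\[
w=(1,0,0),\qquad a_s=(s,1,0),\qquad b_s=(s,0,1)\quad(s\in F),\qquad o=(0,1,-1).
\]
It has rank $3$ and is 3-connected by Lemma~\ref{lem:basic}(iii). We determine the lines with at least three points of $N$. Two of them are $L_a=\{w\}\cup\{a_s:s\in F\}$ and $L_b=\{w\}\cup\{b_s:s\in F\}$, and $o$ is on neither. Any other line meets each of $L_a,L_b$ in one point, so it has three points of $N$ only if it contains $o$, some $a_s$ and some $b_t$. If $o=\alpha a_s+\beta b_t$, then the last two coordinates give $\alpha=1$, $\beta=-1$, and the first gives $s=t$; conversely $o=a_s-b_s$. So the other lines are $\{o,a_s,b_s\}$, $s\in F$.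

Let $\pi$ be a permutation of $F$. The map that fixes $w$ and $o$ and sends $a_s\mapsto a_{\pi(s)}$, $b_s\mapsto b_{\pi(s)}$ permutes these lines. A simple matroid of rank $3$ is determined by its dependent triples, so the map is an automorphism of $N$, and assigning to each element the vector of its image gives a representation $A_\pi$ of $N$. Suppose that $A_\pi$ is equivalent to the original representation through $\theta=T\sigma$. Then $\theta(e_1)=ce_1$ and $\theta(e_2)=\theta(a_0)=d(\pi(0)e_1+e_2)$ with $c,d\ne0$, so
\[
\theta(a_s)=\sigma(s)\theta(e_1)+\theta(e_2)=d\Bigl(\bigl(\tfrac cd\,\sigma(s)+\pi(0)\bigr)e_1+e_2\Bigr).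
\]
Since $\theta(a_s)\parallel a_{\pi(s)}$, we get $\pi(s)=\alpha\sigma(s)+\beta$ with $\alpha=c/d\ne0$ and $\beta=\pi(0)$. At most $hq(q-1)$ permutations have this form, and $hq(q-1)<q!$ because $h<(q-2)!$ for $q\ge5$ by Example~\ref{ex:line}. So some $A_\pi$ is not equivalent to the original representation.
\end{proof}

For $q\ge5$, the least number of points in a rank-$3$ simple minor that forces unique representability of every 3-connected $\mathrm{GF}(q)$-representable matroid therefore lies between $2q+3$ and $q^2+2$. We do not determine its exact value.

\begin{thebibliography}{9}

\bibitem{jct}
\emph{Journal of Combinatorial Theory}, \texttt{https://core.ac.uk/download/pdf/82778524.pdf}.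

\bibitem{oxley}
Oxley, \emph{Matroid Theory}, 2nd ed.

\end{thebibliography}
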